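# A dense orbit for the critical exponent map

## 1. Three orbits computed by hand

Start from the letter $0$ and repeatedly append the complement of what has been written: $0$, $01$, $0110$, $01101001$, and so on. The limit is the Thue–Morse word
$$t=0110\,1001\,1001\,0110\cdots .$$
We ask how repetitive $t$ is. The block $01101$ is $(011)(01)$, that is, $011$ repeated $5/3$ times. The block $11$ is a letter repeated $2$ times. Here is the general notion.

**Definition (powers, critical exponent).** For a real $\alpha\ge1$, an *$\alpha$-power* is a finite nonempty word $v=u^ku'$ with $u$ nonempty, $k\ge1$ an integer, $u'$ a possibly empty prefix of $u$, and $|v|/|u|=\alpha$. The *critical exponent* $\mathrm{ce}(w)$ of a finite or infinite word $w$ is the supremum of the $\alpha$ for which $w$ contains an $\alpha$-power as a factor (a block of consecutive letters). It may be $+\infty$.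

A classical theorem of Thue says that $t$ contains no overlap, that is, no factor $axaxa$ with $a$ a letter and $x$ a possibly empty word. If $t$ had a factor $u^ku'$ of exponent greater than $2$, its first $2|u|+1$ letters would be an overlap. So all exponents in $t$ are at most $2$. Since $11$ occurs, $\mathrm{ce}(t)=2$.

Now read $t$ as a binary number. Its first twelve digits give $0.41235<(0.t)_2<0.41260$. Send this number to the reciprocal of the critical exponent of its digits, namely $1/2$. Do the same to $1/2=(0.1000\cdots)_2$. The digits contain $0^k$ for every $k$, so the critical exponent is $\infty$, and with $1/\infty=0$ we land at $0$, where we stay. The orbit is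
$$(0.t)_2\ \longmapsto\ \tfrac12\ \longmapsto\ 0\ \longmapsto\ 0\ \longmapsto\cdots$$

Second try: the word $00t=000110100\cdots$. Let $v$ be a factor of $00t$ with period $p$ (it repeats a block of length $p$). If $v$ lies in $t$, its exponent is at most $2$. Otherwise $v=sv'$ with $1\le|s|\le2$ and $v'$ in $t$. For $p\ge2$: if $|v'|\ge p$ then $|v'|\le2p$, so $|v|/p\le2+2/p\le3$; if $|v'|<p$ then $|v|/p<1+2/p\le2$. For $p=1$, $v$ is a run of zeros at the beginning of $00t$, of length at most $3$. So $\mathrm{ce}(00t)=3$, and the orbit is $(0.00t)_2\mapsto 1/3\mapsto0$, because $1/3=(0.0101\cdots)_2$ has critical exponent $\infty$.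

Third try: an orbit that lasts one step longer. We want a binary word $w$ whose critical exponent is $1/(0.t)_2$, a number between $2.42$ and $2.43$; then $(0.w)_2\mapsto(0.t)_2\mapsto\frac12\mapsto 0$. The word $t$ is not eventually periodic, because an eventually periodic word contains $u^k$ for all $k$ and has critical exponent $\infty$. So $(0.t)_2$ is irrational. Every finite power has a rational exponent, hence $w$ must contain infinitely many powers whose exponents climb to $1/(0.t)_2$ without reaching it. Digits chosen by hand no longer suffice.

Each further step makes matters worse: the digits of $x$ must encode a number, through a supremum, whose digits encode a number, and so on. Let us name the map.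

**Definition ($\kappa_n$, transitive point).** Let $n\ge2$, and write the alphabet of base-$n$ digits as $A=\{0,1,\dots,n-1\}$. For $x\in[0,1]$ put $\kappa_n(x)=1/\mathrm{ce}(w)$, where $x=(0.w)_n$. A point $x$ is *transitive* for $\kappa_n$ if its forward orbit $\{\kappa_n^k(x):k\ge0\}$ is dense in the closure of $\kappa_n([0,1])$.

The map is well defined: if $x$ has two expansions, both are eventually periodic, and both have critical exponent $\infty$. For the same reason $\kappa_n(x)=0$ for every rational $x$, and in particular $\kappa_n(0)=0$. For $n=2$, the Thue–Morse word and the result of Currie and Rampersad that every real $\alpha>2$ is the critical exponent of some infinite binary word give $\kappa_2([0,1])=[0,1/2]$.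

All three orbits above die at $0$. The question, taken from "The critical exponent functions" (doi:10.5802/crmath.286), is the opposite extreme: is there a transitive point for $\kappa_2$, and in general for $\kappa_n$? Such an orbit can never meet a point whose digits have infinite critical exponent, since from there it would go to $0$ and be finite. Yet it must come close to every point of the image.

## 2. Exponents sorted by period, cylinders, and the number $\rho_n$

Let $A^*$ be the set of finite words and $A^\omega$ the set of right-infinite words with the product topology, which is compact. Write $\nu(w)=(0.w)_n$ for $w\in A^\omega$; this is continuous. For a finite word $P$ let $[P]\subset A^\omega$ be the set of words with prefix $P$. Then $\nu([P])$ is a closed interval of length $n^{-|P|}$. For example, with $n=2$, $\nu([01])=[1/4,1/2]$. By definition, $\kappa_n(\nu(w))=1/\mathrm{ce}(w)$ for all $w\in A^\omega$.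

**Definition ($E_p$).** A finite word $v=v_1v_2\cdots$ has *period* $p$, $1\le p\le|v|$, if $v_i=v_{i+p}$ for $1\le i\le|v|-p$; then $|v|/p$ is an *exponent* of $v$. For a word $w$, finite or infinite in one or both directions,
$$E_p(w)=\sup\{|v|/p:\ v\text{ a finite factor of }w\text{ with period }p\},\qquad \mathrm{ce}(w)=\sup_pE_p(w).$$

This agrees with the earlier definition: $v$ has period $p$ exactly when $v=u^ku'$ with $|u|=p$. For example, $E_1(t)=2$ because of $11$, and $E_2(t)=2$ because $t$ contains $1010$. A word of length exactly $p$ always has period $p$, so $E_p(w)\ge1$ for infinite $w$.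

**Definition ($\rho$).** $\rho=\rho_n=\inf\{\mathrm{ce}(w):w\in A^\omega\}$.

Clearly $\rho\ge1$, and $\rho\le2$ because of $t$. For $n=2$ we have $\rho_2=2$: a binary word of length $4$ either contains $aa$ for a letter $a$, or is $abab$, so every infinite binary word contains a square. For general $n$ we use only $1\le\rho\le2$.

**The infimum is attained, also by a two-sided word.** Let $\mathrm{ce}(w_k)\to\rho$ and let $w$ be a limit point of $(w_k)$. Every finite factor of $w$ is a factor of $w_k$ for infinitely many $k$, so its exponents are at most $\rho$, and $\mathrm{ce}(w)\le\rho$. Now take longer and longer factors of $w$, place their centers at position $0$, and pass to a limit. This gives a bi-infinite word $\Omega$ with $\mathrm{ce}(\Omega)\le\rho$. Fix $\Omega$ once and for all, and let $\Omega^+\in A^\omega$ be its part at positions $\ge0$. By the definition of $\rho$, $\mathrm{ce}(\Omega^+)=\rho$.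

Here is what will be proved.

**Theorem 1.** For every $n\ge2$ there is a transitive point for $\kappa_n$.

**Theorem 2.** Let $n\ge2$.

* (a) $\kappa_n([0,1])=[0,1/\rho_n]$; that is, every real $\alpha\ge\rho_n$ is the critical exponent of an infinite $n$-ary word.
* (b) (Exactness.) For every nonempty relatively open $U\subset[0,1]$ there is $k_0$ with $\kappa_n^k(U)=[0,1/\rho_n]$ for all $k\ge k_0$. If $U\supset\nu([P])$ with $P$ nonempty, $k_0=\max(|P|,3)$ works.
* (c) (Prescribed itineraries.) Let $P_0,P_1,\dots$ be nonempty words with $\nu([P_j])\subset(0,1/\rho_n)$ for $j\ge1$, and let $0=k_0<k_1<\cdots$ satisfy $k_{j+1}-k_j\ge\max(|P_j|,3)$. Then some $x\in\nu([P_0])$ satisfies $\kappa_n^{k_j}(x)\in\nu([P_j])$ for all $j$.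
* (d) The set of transitive points meets every nonempty open subset of $[0,1]$ in a set of cardinality $2^{\aleph_0}$, but it is meagre and Lebesgue-null.

## 3. Generic points fall to $0$, and limits lose powers

The usual way to find a dense orbit of a continuous map $f$ is Baire category: the transitive points are $\bigcap_V\bigcup_kf^{-k}(V)$, with $V$ running over a countable base, and one shows that each union is open and dense. For $\kappa_n$ this stops at the word "open", and nothing can repair it, because generic points behave in the worst possible way.

**Lemma 3.** There is a dense $G_\delta$ set $G\subset[0,1]$ of full Lebesgue measure such that $\kappa_n(x)=0$ for every $x\in G$. The orbit of such an $x$ is $\{x,0\}$.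

*Proof.* For $k\ge1$ let $W_k$ be the union, over all finite words $w$, of the intervals $\nu([w0^k])$ without their endpoints. It is open. To see that it has full measure, cut an expansion of $x$ into blocks of length $k$. If one of the first $m$ blocks is $0^k$, then $x\in\nu([w0^k])$ for some $w$. Otherwise $x$ lies in one of $(n^k-1)^m$ intervals of length $n^{-km}$, whose total length is $(1-n^{-k})^m$, and this tends to $0$ as $m\to\infty$. So the closed intervals $\nu([w0^k])$ cover almost all of $[0,1]$. Dropping their endpoints removes only countably many points.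

Let $G=\bigcap_kW_k$ minus the countable set of $x$ with two expansions. It is a $G_\delta$ of full measure, hence dense. If $x\in G$, its only expansion begins, for each $k$, with some $w0^k$. So its critical exponent is $\infty$ and $\kappa_n(x)=0$; also $\kappa_n(0)=0$. $\square$

A transitive point must therefore be built. The second sensible plan is to work backwards: if $\kappa_n$ is onto $[0,1/\rho]$, pick a target, then a preimage, then a preimage of that, and pass to a limit to get an infinite itinerary. Two things go wrong.

*Limits lose powers.* Let $w_k$ be the length-$k$ prefix of $t$ followed by $0^\omega$. Then $w_k\to t$, and $\kappa_2(\nu(w_k))=0$ for all $k$, but $\kappa_2(\nu(t))=\frac12$. The graph of $\kappa_2$ is not closed, and a limit of orbit segments need not be an orbit segment. Look at the relation "$\mathrm{ce}(x)=\beta$", where $\beta$ may vary with a second point. The half $\mathrm{ce}(x)\le\beta$ survives limits, because each finite factor of the limit is already seen before it. The half $\mathrm{ce}(x)\ge\beta$ does not: the witnessing powers can run off to infinity. The remedy is to fix a schedule. Demand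 that, for each $i$, the first $N_i$ letters of $x$ already contain a power of exponent at least $\beta-\varepsilon_i$, with $\varepsilon_i\to0$ and with $N_i,\varepsilon_i$ *the same for all $\beta$ in a compact interval*. Such a condition is closed, and it forces $\mathrm{ce}(x)\ge\beta$. So we need every $\beta$ realized on a common schedule (Sections 4–6).

*The beginning of $x$ limits $\kappa_n(x)$.* If the digits of $x$ begin with $0^M$, then $\kappa_n(x)\le1/M$. From $[00000]$ in base $2$ one cannot jump to $\nu([01])=[1/4,1/2]$ in one step, as $1/5<1/4$. But a word beginning with $0^{M-1}$ has value at most $n^{-(M-1)}$, which is well below $1/M$. So from a word beginning with exactly $M$ zeros we may hope to reach one beginning with exactly $M-1$ zeros, then $M-2$, and so on down, until the beginning no longer matters (Sections 7–8).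

## 4. What a new first letter can do

We shall build words by adding letters on the left. The control is this.

**Lemma 4.** For $w\in A^\omega$, $s\in A^*$ and $p\ge1$: $E_p(sw)\le E_p(w)+|s|/p$.

*Proof.* By iteration it suffices to treat $|s|=1$. Let $v$ be a factor of $sw$ with period $p$ that uses the new letter, so $v=sv'$. If $|v'|\ge p$, then $v'$ has period $p$ and lies in $w$, so $|v'|/p\le E_p(w)$ and $|v|/p\le E_p(w)+1/p$. Otherwise $|v|=p$, and its exponent is $1\le E_p(w)$. $\square$

So a new letter moves $E_p$ by at most $1/p$: for large periods, exponents move in small steps. This suggests a discrete intermediate value argument. Prepend letters until some exponent first reaches the target $e$; it then overshoots by at most $1/p$. For this to be useful the small periods must be frozen, and some exponent must actually reach $e$. The following definition takes care of the freezing.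

**Definition ($q$-good, $q$-extendable).** Let $q\ge1$ be an integer. A word is *$q$-good* if every factor of it having a period $p\le q$ has length at most $\rho p$. A word $y\in A^\omega$ is *$q$-extendable* if there is a left-infinite $x$ with $xy$ $q$-good.

For $n=2$, where $\rho=2$, a word is $1$-good if it contains no $aaa$ with $a$ a letter. The word $01010$ is $1$-good but not $2$-good, because it has period $2$ and length $5>4$.

The following are immediate. If $y$ is $q$-extendable, it is $q$-good, and it is $q'$-extendable for all $q'\le q$. If $xy$ is $q$-good and $z$ is a finite suffix of $x$, then $zy$ is $q$-extendable. If an infinite word $w$ is $q$-good, then $E_p(w)\le\rho$ for $p\le q$. The word $\Omega^+$ is $q$-extendable for all $q$, with the left half of $\Omega$ as $x$.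

Being $q$-good is a local condition. Put
$$m(q)=\lfloor\rho q\rfloor+1,\qquad V(q)=n^{m(q)}.$$
A bi-infinite word is $q$-good if and only if all its factors of length $m(q)$ are. Indeed, suppose a factor has period $p\le q$ and length $>\rho p$. Its prefix of length $\lfloor\rho p\rfloor+1$, which is at least $p$ and at most $m(q)$, still has period $p$ and length $>\rho p$. Any factor of length $m(q)$ containing this prefix is not $q$-good. The converse is clear. Note also that $m(q)\ge q+1$, so $V(q)\ge2^{q+1}>q$.

## 5. Growing a long power without touching the small periods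

The next lemma makes some exponent grow. Here is the mechanism for $n=2$, $q=1$, $m(1)=3$, $y=t$. Suppose $x^0$ ends in $0110$ and $x^0t$ contains no three equal letters in a row. The length-$3$ factors starting $0,1,2,3,4$ letters before $t$, read off from $0110\,|\,011\cdots$, are
$$011,\quad 001,\quad 100,\quad 110,\quad 011 .$$
The last equals the first, so we may go around this loop as often as we like: $\cdots0110\,0110\,0110\,t$ has no new factor of length $3$, hence no three equal letters in a row, but it contains arbitrarily high powers of $0110$. Moreover, $z^kt$ with $z=0110$ has the prefix $z^{k+1}$, because $t$ begins with $0110$. Adding one letter at a time, the period-$4$ prefix gets longer by one letter, and its exponent grows in steps of $1/4$.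

**Lemma 5.** Let $y$ be $q$-extendable and $h\ge1$ an integer. There is a left-infinite $x$ with $xy$ $q$-good whose suffix of length $hV(q)$ contains a factor $z^h$ with $1\le|z|\le V(q)$.

*Proof.* Let $x^0y$ be $q$-good, $m=m(q)$, and let $v_i$ be the factor of length $m$ of $x^0y$ that starts $i$ letters before $y$. There are only $V(q)$ words of length $m$, so among $v_0,\dots,v_{V(q)}$ two coincide: $v_i=v_j$ with $0\le i<j\le V(q)$. Let $r$ be the suffix of $x^0$ of length $i$ and $zr$ its suffix of length $j$. So $|z|=j-i$, and $v_i,v_j$ are the length-$m$ prefixes of $ry$ and $zry$. Put $x=\cdots zzzr$.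

We claim by induction on $k$ that $z^kry$ has prefix $v_i$ and that its length-$m$ factors are factors of $x^0y$. For $k=0$ and $k=1$ this is clear, since $ry$ and $zry$ are suffixes of $x^0y$ and $v_j=v_i$. Let $k\ge1$ and pass from $z^kry$ to $z\cdot z^kry$. The length-$m$ factors starting in the new $z$ depend only on $z$ and the first $m-1$ letters of $z^kry$, which by induction are the first $m-1$ letters of $v_i$. In $zry$ the first $z$ is likewise followed by $v_i$. So these factors are exactly the ones that start in the first $z$ of $zry$, and they are factors of $x^0y$. In particular the length-$m$ prefix is that of $zry$, which is $v_j=v_i$.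

Every length-$m$ factor of $xy$ lies in some $z^kry$, so it is a factor of $x^0y$ and therefore $q$-good. By locality, $xy$ is $q$-good. Finally $z^hr$ is a suffix of $x$ of length $h(j-i)+i=hj-(h-1)i\le hj\le hV(q)$. $\square$

If $h>\rho$, then automatically $|z|>q$: a $q$-good word has no factor $z^h$ with $|z|\le q$, since its length would be $h|z|>\rho|z|$. So the growing exponents belong to large periods, as we wanted. Now stop at the right moment.

**Lemma 6.** Let $\rho<e\le h$ with $h\in\mathbb N$, let $L=hV(q)$, and let $Q\ge V(q)$ be an integer. Let $y$ be $q$-extendable with $E_p(y)<e$ for all $p\le Q$. Then there is a word $u$ with $1\le|u|\le L$ such that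

1. $uy$ is $q$-extendable;
2. $E_p(uy)<e+1/q$ for all $p\le Q$;
3. $uy$ has a prefix with some period $p\le Q$, exponent at least $e$, and length at most $(e+1/q)Q$.

*Proof.* Take $x=\cdots x_3x_2x_1$ from Lemma 5 and put $u_k=x_k\cdots x_1$, with $u_0$ empty. The word $u_Ly$ contains $z^h$ with $|z|\le V(q)\le Q$, so $E_{|z|}(u_Ly)\ge h\ge e$. Let $k$ be minimal such that $E_p(u_ky)\ge e$ for some $p\le Q$. By the hypothesis on $y$, $k\ge1$; and $k\le L$. Put $u=u_k$.

Part 1 holds because $u$ is a suffix of $x$ and $xy$ is $q$-good.

For part 2, if $p\le q$ then $E_p(uy)\le\rho<e$ since $uy$ is $q$-good. If $q<p\le Q$, then $E_p(u_{k-1}y)<e$ by minimality, and Lemma 4 gives $E_p(uy)<e+1/p<e+1/q$.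

For part 3, take $p\le Q$ with $E_p(uy)\ge e$. By part 2 it is the supremum of a bounded set of multiples of $1/p$, so it is attained by a factor $v$. No occurrence of $v$ lies in $u_{k-1}y$, because $E_p(u_{k-1}y)<e$. So $v$ is a prefix of $uy$, and $|v|=pE_p(uy)\le(e+1/q)Q$. $\square$

## 6. All critical exponents in a compact interval, on one schedule

Lemma 6 hits a target $e$ from above with error $1/q$. To realize $\beta$ exactly, we stack layers with targets $e_i$ increasing to $\beta$ and with rapidly increasing parameters $q_i$. The order matters. Letters prepended later can raise $E_p$ again, but only by (number of letters)$/p$. So the layers with large periods are built first, far to the right, and those with smaller periods are put in front of them. The parameters, in contrast, are chosen from the front to the back, and do not look at $\beta$; this is what makes the schedule uniform.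

**Proposition 7.** Let $J=[b_0,b_1]\subset(\rho,\infty)$ be a compact interval, and let $K\ge0$, $q_0\ge1$ be integers. There are $q\ge q_0$, integers $N_i$ and reals $\varepsilon_i\to0$ ($i\ge1$), depending only on $n,J,K,q_0$, such that for every $\beta\in J$ there is $g\in A^\omega$ with

* (i) $g$ is $q$-extendable;
* (ii) $E_p(sg)\le\beta$ for all $p>q$ and all $s\in A^*$ with $|s|\le K$;
* (iii) for each $i$, the prefix of $g$ of length $N_i$ has a factor of exponent at least $\beta-\varepsilon_i$.

*Proof.* **Step 1: parameters.** This step fixes the schedule before $\beta$ is known. Let $h\ge b_1$ be an integer, $\eta_i=(b_0-\rho)/(4i)$ and $\varepsilon_i=3\eta_i$. Choose integers inductively: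
$$q_1\ge\max\Big(q_0,\tfrac{K+1}{\eta_1}\Big),\quad L_i=hV(q_i),\quad Q_i\ge\max\Big(V(q_i),\tfrac{K+L_1+\dots+L_i}{\eta_{i+1}}\Big),\quad q_{i+1}\ge\max\Big(Q_i,\tfrac1{\eta_{i+1}}\Big).\tag{1}$$
Then $q_i<V(q_i)\le Q_i\le q_{i+1}$, so both sequences increase strictly, and $1/q_i\le\eta_i$ for all $i$. Put $q=q_1$ and $N_i=L_1+\dots+L_{i-1}+(h+1)Q_i$.

**Step 2: layers.** This step builds, for a given $\beta\in J$, an approximation $g^{(k)}$ with $k$ layers. Let $e_i=\beta-3\eta_i$. Since $3\eta_i\le\frac34(b_0-\rho)<\beta-\rho$, we have $\rho<e_i<\beta\le h$. Fix $k\ge1$. Let $y_{k+1}=\Omega^+$ and, for $i=k,k-1,\dots,1$,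
$$y_i=u_iy_{i+1},$$
where $u_i$ comes from Lemma 6 applied to $y_{i+1}$ with $(e,q,Q)=(e_i,q_i,Q_i)$, so $|u_i|\le L_i$. The hypotheses hold: $y_{i+1}$ is $q_{i+1}$-extendable, by Lemma 6(1) at the previous stage if $i<k$, and because $\Omega^+$ is extendable for every parameter if $i=k$. Hence $y_{i+1}$ is $q_i$-extendable. Also $E_p(y_{i+1})\le\rho<e_i$ for all $p\le Q_i\le q_{i+1}$, because $y_{i+1}$ is $q_{i+1}$-good. Put $g^{(k)}=y_1=u_1\cdots u_k\Omega^+$. It is $q_1$-extendable.

**Step 3: upper bound.** This step shows that the layers in front do not spoil the layers behind: $E_p(sg^{(k)})<\beta$ whenever $|s|\le K$ and $p>q_1$.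

First let $p\le Q_k$, and let $i$ be minimal with $p\le Q_i$. By Lemma 6(2), $E_p(y_i)<e_i+1/q_i\le e_i+\eta_i$. The word $sg^{(k)}=su_1\cdots u_{i-1}y_i$ arises from $y_i$ by prepending at most $K+L_1+\dots+L_{i-1}$ letters. By Lemma 4 this raises $E_p$ by at most $(K+L_1+\dots+L_{i-1})/p$. If $i\ge2$, then $p>Q_{i-1}\ge(K+L_1+\dots+L_{i-1})/\eta_i$, so the increase is at most $\eta_i$. If $i=1$, the increase is at most $K/p\le K/q_1\le\eta_1$. So $E_p(sg^{(k)})<e_i+2\eta_i=\beta-\eta_i<\beta$.

Now let $p>Q_k$. Then $sg^{(k)}$ arises from $\Omega^+$ by prepending at most $K+L_1+\dots+L_k$ letters, and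
$$E_p(sg^{(k)})\le\rho+\frac{K+L_1+\dots+L_k}{Q_k}\le\rho+\eta_{k+1}<b_0\le\beta .$$

**Step 4: lower bound.** This step locates the large powers. Let $i\le k$. By Lemma 6(3), $y_i$ has a prefix of exponent at least $e_i=\beta-\varepsilon_i$ and of length at most $(e_i+1/q_i)Q_i\le(h+1)Q_i$. In $g^{(k)}$ the word $y_i$ is preceded by at most $L_1+\dots+L_{i-1}$ letters. So the prefix of $g^{(k)}$ of length $N_i$ contains a factor of exponent at least $\beta-\varepsilon_i$.

**Step 5: limit.** This step lets the number of layers go to infinity. Choose left-infinite $x^{(k)}$ with $x^{(k)}g^{(k)}$ $q_1$-good, and pass to a subsequence along which these bi-infinite words converge, with the origin at the start of $g^{(k)}$, to a bi-infinite word $xg$. Every finite factor of $xg$, respectively of $sg$, is a factor of $x^{(k)}g^{(k)}$, respectively of $sg^{(k)}$, for infinitely many $k$. So $xg$ is $q_1$-good, which gives (i). If $v$ is a factor of $sg$ with period $p>q_1$ and $|s|\le K$, then $|v|/p\le\beta$ by Step 3, which gives (ii). The prefix of $g$ of length $N_i$ is also the prefix of some $g^{(k)}$ with $k\ge i$, which gives (iii) by Step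 4. $\square$

Properties (i)–(iii) do not change if the letters of $A$ are permuted. We use this freely.

## 7. Words with a prescribed beginning

For $x\in A^\omega$ let $c_N(x)$ be the critical exponent of the prefix of $x$ of length $N$. It is nondecreasing in $N$.

**Definition (good pair).** Let $S\subset A^\omega$ be closed and $b\ge\rho$. The pair $(S,b)$ is *good* if for every compact interval $J\subset(b,\infty)$ there are integers $N_i$ and reals $\varepsilon_i\to0$ such that for each $\beta\in J$ there is $x\in S$ with
$$\mathrm{ce}(x)\le\beta,\qquad c_{N_i}(x)\ge\beta-\varepsilon_i\quad(i\ge1).\tag{2}$$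

Condition (2) implies $\mathrm{ce}(x)=\beta$. So $b$ is a threshold above which every exponent is realized inside $S$, on a common schedule. For example, $([0^M],b)$ with $M\ge2$ can be good only if $b\ge M$: every $x\in[0^M]$ has $\mathrm{ce}(x)\ge M$, so it realizes no $\beta<M$.

The stations of our itineraries will be cylinders $[P]$ and the sets
$$S_*=\{x:\nu(x)\in[n^{-3},2/9]\},\qquad S_M=\{x:\ x\text{ begins with }0^Mc,\ c\ne0\}\quad(M\ge4).$$
All are closed. The set $S_*$ is where the beginning costs nothing, and $2/9$ is chosen to be less than $1/4$. The next lemma says that $S_*$ is always within reach of five letters.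

**Lemma 8.** Let $xg$ be a bi-infinite $2$-good word, with $g\in A^\omega$. There are a suffix $s$ of $x$ with $|s|\le5$ and a permutation $\pi$ of $A$ such that $\pi(sg)\in S_*$.

*Proof.* Since $\rho\le2$, a $2$-good word contains no $aaa$ (period $1$, length $3>\rho$) and no $ababa$ with $a\ne b$ (period $2$, length $5>2\rho$).

If $n\ge3$, take $s$ empty and permute letters so that $g$ begins with $00$ or $01$. As $000$ does not occur, one of the first three letters is nonzero, and $n^{-3}\le\nu(g)\le2/n^2\le2/9$.

If $n=2$, the last five letters of $x$ are not alternating. So two equal letters are adjacent among them, and a suffix $s$ of $x$ with $|s|\le5$ begins with these two letters. After complementing if necessary, $sg$ begins with $00$. It contains no $000$ and no $111$, so it begins with $001$ but not with $00111$. Its five-letter prefix is thus at most $00110$, and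
$$\tfrac18\le\nu(sg)\le\tfrac18+\tfrac1{16}+\tfrac1{32}=\tfrac7{32}<\tfrac29.\qquad\square$$

**Proposition 9.** The following are good pairs: $(S_*,\rho)$; $(S_M,M)$ for $M\ge4$; $([P],N)$ for every word $P$ and every $N\ge\max(|P|+1,4)$.

*Proof.* **Step 1: common set-up.** This step reduces everything to an upper bound on exponents. Given $J$, apply Proposition 7 with $K=5$ and $q_0=2$. Let $\beta\in J$, and let $g$ be the word it provides; here $q\ge2$. In each case $x$ will be obtained from $g$ by permuting letters and prepending a word whose length is bounded by a constant $C$ not depending on $\beta$. By (iii), $c_{N_i+C}(x)\ge\beta-\varepsilon_i$, so the schedule $N_i+C$ serves. Only $x\in S$ and $\mathrm{ce}(x)\le\beta$ remain to be checked. Recall that $g$ is $q$-good with $q\ge2$, so it contains no $aaa$.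

**Step 2: $(S_*,\rho)$.** This step finds words of any exponent $\beta>\rho$ in $S_*$. Let $xg$ be $q$-good with $x$ left-infinite, and let $s,\pi$ be as in Lemma 8. The word $sg$ is a part of $xg$, so $E_p(sg)\le\rho<\beta$ for $p\le q$. For $p>q$, $E_p(sg)\le\beta$ by (ii), since $|s|\le5=K$. So $\mathrm{ce}(\pi(sg))=\mathrm{ce}(sg)\le\beta$, and $\pi(sg)\in S_*$. Here $C=5$.

**Step 3: $(S_M,M)$.** This step puts exactly $M$ zeros in front without creating exponents above $\beta$. Now $\beta>M\ge4$. Permute letters so that $g$ begins with a letter other than $0$, and put $x=0^Mg\in S_M$, so $C=M$. Let $v$ be a factor of $x$ with period $p$.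

* If $v$ lies in $g$, its exponent is at most $\rho$ for $p\le q$ and at most $\beta$ for $p>q$.
* If $v$ lies in $0^M$, its exponent is at most $M<\beta$.
* Otherwise $v=0^jv'$ with $1\le j\le M$ and $v'$ a nonempty prefix of $g$. If $p\le j$, then the first letter of $g$ is $v_{j+1}=v_{j+1-p}=0$, a contradiction. So $p\ge j+1$, and there are two cases.
  * Let $j\ge3$. If $|v|\ge p+j$, then $v_{p+1}\cdots v_{p+j}=v_1\cdots v_j=0^j$, and this block lies in $v'$ because $p+1>j$. So $g$ contains $000$, which is impossible. Hence $|v|<p+j<2p$, and the exponent is less than $2<\beta$.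
  * Let $j\le2$. The exponent is at most $E_p(0^jg)$. For $p>q$ this is at most $\beta$ by (ii). For $p\le q$ it is at most $\rho+2/p\le4\le M<\beta$ by Lemma 4.

**Step 4: $([P],N)$.** This step prepends an arbitrary $P$, using a buffer of zeros. Now $\beta>N\ge4$. Put $P'=P1$, so $|P'|\le N$. With $g$ as in Step 3, let $x=P'0^Ng\in[P]$, so $C=|P'|+N$. Factors lying in $0^Ng$ have exponent at most $\beta$ by Step 3 with $M=N$. Let $v$ be a factor with period $p$ that starts in $P'$, and let $r$ be the part of $v$ in $P'$.

* If $v=r$, its exponent is at most $|P'|\le N$. In the remaining cases $r$ is a suffix of $P'$, so it ends in $1$.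
* Let $v=r0^i$ with $1\le i\le N$. If $p\le i$, then $1=v_{|r|}=v_{|r|+p}=0$, a contradiction. So $p\ge i+1$ and $|v|\le|P'|+p-1$. The exponent is at most $1+(|P'|-1)/p\le|P'|\le N$.
* Let $v=r0^Nv'$ with $v'$ a nonempty prefix of $g$. If $p\le N$, we get the same contradiction; so $p\ge N+1$. If $|v|\ge p+|r|+N$, then the block $0^N$ at positions $|r|+1,\dots,|r|+N$ reappears shifted by $p$. Since $p>N$, the shifted block lies in $v'$, so $g$ contains $000$, a contradiction. Hence $|v|<p+|r|+N\le p+2N<3p$, and the exponent is less than $3<\beta$. $\square$

## 8. Chains of closed relations and the dense orbit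

Now the uniform schedule pays off: one step of $\kappa_n$, run backwards, becomes a compact relation.

**Lemma 10.** Let $(S,b)$ be a good pair and $D\subset A^\omega$ nonempty and closed with $\nu(D)\subset(0,1/b)$. There is a compact $R\subset D\times S$ whose projection to $D$ is onto, such that $\kappa_n(\nu(x))=\nu(y)$ for all $(y,x)\in R$.

*Proof.* Put $\beta(y)=1/\nu(y)$ for $y\in D$. It is continuous on the compact set $D$ and has values in $(b,\infty)$, hence in a compact interval $J\subset(b,\infty)$. Take $N_i,\varepsilon_i$ for this $J$ from the definition of a good pair, and let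
$$R=\{(y,x)\in D\times S:\ \mathrm{ce}(x)\le\beta(y)\ \text{ and }\ c_{N_i}(x)\ge\beta(y)-\varepsilon_i\ \text{ for all }i\}.$$
By (2) with $\beta=\beta(y)$, every $y\in D$ has a partner $x$. If $(y,x)\in R$, then $\mathrm{ce}(x)=\beta(y)$, so $\kappa_n(\nu(x))=1/\beta(y)=\nu(y)$.

It remains to see that $R$ is closed. The function $c_{N_i}$ depends on the first $N_i$ letters only, so it is locally constant, and $\beta$ is continuous. So the conditions on $c_{N_i}$ are closed. Let $(y_k,x_k)\to(y,x)$ with $\mathrm{ce}(x_k)\le\beta(y_k)$. A finite factor of $x$ is a factor of $x_k$ for all large $k$, so its exponents are at most $\beta(y_k)$, and $\beta(y_k)\to\beta(y)$. Hence $\mathrm{ce}(x)\le\beta(y)$. $\square$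

**Proof of Theorem 2(c).** **Step 1: the chain of stations.** This step lists where the orbit is to be at each time. Put $N_j=k_{j+1}-k_j+1\ge\max(|P_j|+1,4)$. Let $D_0,D_1,D_2,\dots$ be the sequence of nonempty closed sets in which each $D_{k_j}=[P_j]$ is followed by
$$S_{N_j},\ S_{N_j-1},\ \dots,\ S_4,\ S_*,\qquad\text{and then}\quad D_{k_{j+1}}=[P_{j+1}].$$
Between $[P_j]$ and $[P_{j+1}]$ there are $(N_j-3)+1=N_j-2=k_{j+1}-k_j-1$ sets, so the indices fit. For example, if $P_0=00000$ and $k_1=5$, then $N_0=6$, and at times $0,\dots,5$ the stations are $[00000],S_6,S_5,S_4,S_*,[P_1]$.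

**Step 2: each link is covered by Lemma 10.** This step checks the hypothesis $\nu(D)\subset(0,1/b)$ for consecutive sets $(S,D)=(D_i,D_{i+1})$, with the good pairs of Proposition 9. Note that $\nu(S_M)\subset[n^{-M-1},n^{-M}]$.

* $S=[P_j]$, $b=N_j$, $D=S_{N_j}$: $\nu(D)\subset[n^{-N_j-1},n^{-N_j}]\subset(0,1/N_j)$, as $2^{N_j}>N_j$.
* $S=S_M$ with $M\ge5$, $b=M$, $D=S_{M-1}$: $\nu(D)\subset[n^{-M},n^{-(M-1)}]\subset(0,1/M)$, as $2^{M-1}>M$.
* $S=S_4$, $b=4$, $D=S_*$: $\nu(D)\subset[n^{-3},2/9]\subset(0,1/4)$.
* $S=S_*$, $b=\rho$, $D=[P_{j+1}]$: $\nu(D)\subset(0,1/\rho)$ by hypothesis.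

So we get compact sets $R_i\subset D_{i+1}\times D_i$, each projecting onto $D_{i+1}$.

**Step 3: compactness.** This step glues the links into one infinite orbit. The sets
$$Z_k=\Big\{(x_0,x_1,\dots)\in\prod_iD_i:\ (x_{i+1},x_i)\in R_i\text{ for }0\le i<k\Big\}$$
are closed in a compact space, and they decrease with $k$. They are nonempty: choose $x_i\in D_i$ arbitrarily for $i\ge k$, and then $x_{k-1},x_{k-2},\dots,x_0$ one after another, using that $R_i$ projects onto $D_{i+1}$. Hence some $(x_i)$ lies in $\bigcap_kZ_k$. It satisfies $\kappa_n(\nu(x_i))=\nu(x_{i+1})$ for all $i$. Put $x=\nu(x_0)\in\nu([P_0])$. Then $\kappa_n^{k_j}(x)=\nu(x_{k_j})\in\nu([P_j])$ for all $j$. $\square$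

**Proof of Theorem 1.** By the definition of $\rho$, $\kappa_n([0,1])\subset[0,1/\rho]$. Let $P_1,P_2,\dots$ enumerate all nonempty words $P$ with $\nu([P])\subset(0,1/\rho)$. Every nonempty relatively open subset of $[0,1/\rho]$ contains an open interval inside $(0,1/\rho)$, hence some $\nu([P_j])$. Let $P_0$ be any nonempty word, let $k_0=0$ and $k_{j+1}-k_j=\max(|P_j|,3)$, and take $x$ from Theorem 2(c).

For $j\ge1$ we have $k_j\ge1$, and $\kappa_n^{k_j}(x)\in\nu([P_j])$. So the points $\kappa_n^k(x)$ with $k\ge1$ are dense in $[0,1/\rho]$. They all belong to $\kappa_n([0,1])\subset[0,1/\rho]$. Hence the closure of $\kappa_n([0,1])$ is $[0,1/\rho]$, and the orbit of $x$ is dense in it: $x$ is transitive. For $n=2$ we have $\rho_2=2$, and the closure is $[0,1/2]$. $\square$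

## 9. The full image, and exactness

**Proof of Theorem 2(a).** We have $\kappa_n([0,1])\subset[0,1/\rho]$. Since $(S_*,\rho)$ is a good pair, every $\beta>\rho$ is $\mathrm{ce}(x)$ for some $x\in A^\omega$, so every point of $(0,1/\rho)$ is a value of $\kappa_n$. The value $1/\rho$ is taken because $\mathrm{ce}(\Omega^+)=\rho$. Finally $0=\kappa_n(0)$. $\square$

**Proof of Theorem 2(b).** Every nonempty relatively open $U$ contains $\nu([P])$ for some nonempty $P$. So let $U\supset\nu([P])$ with $P$ nonempty, let $k\ge\max(|P|,3)$, and put $N=k+1\ge\max(|P|+1,4)$. As $k\ge1$, $\kappa_n^k(U)\subset[0,1/\rho]$. We prove the other inclusion.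

**Step 1: from $[P]$ to $S_*$ in $k-1$ steps.** This step shows that every point of $\nu(S_*)$ lies in $\kappa_n^{k-1}(\nu([P]))$. Consider the chain $[P],S_N,S_{N-1},\dots,S_4,S_*$. Its links are among those checked in Step 2 of the proof of Theorem 2(c), so Lemma 10 applies to each of them. Starting from a point of $S_*$, surjectivity gives preimages successively in $S_4,S_5,\dots,S_N,[P]$. The number of steps is $(N-3)+1=N-2=k-1$.

**Step 2: from $S_*$ to everything in one step.** This step shows that $\kappa_n(\nu(S_*))\supset[0,1/\rho]$.

* For $y\in(0,1/\rho)$, apply the good pair $(S_*,\rho)$ with $J=\{1/y\}$: some $x\in S_*$ has $\mathrm{ce}(x)=1/y$.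
* For $y=0$, note that $\nu(0010^\omega)=n^{-3}$ lies in $\nu(S_*)$ and is rational, so $\kappa_n$ maps it to $0$.
* For $y=1/\rho$, apply Lemma 8 to $\Omega$, which is $q$-good for all $q$, with $g=\Omega^+$. It yields a suffix $s\Omega^+$ of $\Omega$ which after permuting letters lies in $S_*$. Its critical exponent is at most $\rho$, hence equal to $\rho$.

Together, $\kappa_n^k(U)\supset\kappa_n(\nu(S_*))\supset[0,1/\rho]$. $\square$

## 10. How many transitive points there are

**Proof of Theorem 2(d).** **Step 1: many transitive points in every open set.** This step inserts an infinite sequence of free binary choices into the itinerary. Let $U\subset[0,1]$ be nonempty and open, and let $P_0$ be a nonempty word with $\nu([P_0])\subset U$. Put $A_0=0001$ and $A_1=0011$, so that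
$$\nu([A_0])=[n^{-4},2n^{-4}],\qquad\nu([A_1])=[n^{-3}+n^{-4},\,n^{-3}+2n^{-4}].$$
These are disjoint because $2n^{-4}<n^{-3}+n^{-4}$, and they lie in $(0,1/\rho)$ because $n^{-3}+2n^{-4}\le\frac14<\frac12\le1/\rho$. Let $B_1,B_2,\dots$ enumerate all nonempty $P$ with $\nu([P])\subset(0,1/\rho)$.

For $\epsilon=(\epsilon_1,\epsilon_2,\dots)\in\{0,1\}^{\mathbb N}$ apply (c) with
$$P_{2j-1}=A_{\epsilon_j},\qquad P_{2j}=B_j\quad(j\ge1),\qquad k_{j+1}-k_j=\max(|P_j|,3).$$
As $|A_0|=|A_1|$, the times $k_j$ do not depend on $\epsilon$. The resulting point $x^\epsilon$ lies in $\nu([P_0])\subset U$. At positive times its orbit visits every $\nu([B_j])$, so $x^\epsilon$ is transitive, as in the proof of Theorem 1. If $\epsilon_j\ne\epsilon_j'$, then $\kappa_n^{k_{2j-1}}$ maps $x^\epsilon$ and $x^{\epsilon'}$ into the disjoint sets $\nu([A_0])$ and $\nu([A_1])$ in some order, so $x^\epsilon\ne x^{\epsilon'}$. This gives $2^{\aleph_0}$ transitive points in $U$, and there cannot be more points than that.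

**Step 2: few in the sense of category and measure.** This step recalls Lemma 3. For $x$ in the dense $G_\delta$ set $G$ of full measure, the orbit is $\{x,0\}$. It is not dense in the closure of $\kappa_n([0,1])$, which is $[0,1/\rho]$. So the set of transitive points is contained in the complement of $G$, which is meagre and Lebesgue-null. $\square$
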